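\title{Determinacy of the moment problem is constant along a convolution semigroup}

\begin{abstract}
Let $(\mu_t)_{t>0}$ be a convolution semigroup of probability measures on the real line with moments of all orders. We prove that either every $\mu_t$ is determined by its moments or none is, as was conjectured. More generally, determinacy of an infinitely divisible law is not affected by its drift, its Gaussian part or its small jumps, nor by a bounded displacement of the large jumps or a bounded change of their intensity. The proof rounds the jumps to integers, bounds a polynomial at the point $i$ by its values off an arbitrary sparse set of integers, and applies this bound to an extremal polynomial from which a fixed proportion of the zeros has been removed.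
\end{abstract}

\section{Introduction}\label{sec:intro}

A positive measure $\mu$ on $\mathbb R$ \emph{has all moments} if $\int|x|^n\,d\mu<\infty$ for every $n\ge0$; its moments are $s_n(\mu)=\int x^n\,d\mu(x)$. Such a measure is \emph{determinate} if it is the only positive measure on $\mathbb R$ with the moments $(s_n(\mu))_{n\ge0}$, and \emph{indeterminate} otherwise. Determinacy thus means that the integrals of polynomials distinguish $\mu$ from every other measure. A \emph{convolution semigroup} is a family $(\mu_t)_{t>0}$ of probability measures on $\mathbb R$ such that $\mu_s*\mu_t=\mu_{s+t}$ for all $s,t>0$ and $\mu_t\to\delta_0$ weakly as $t\to0$. It is conjectured in \cite{Problem} that for a convolution semigroup of measures with all moments there are only two possibilities: all $\mu_t$ are determinate, or all $\mu_t$ are indeterminate. We prove this conjecture.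

\begin{theorem}\label{thm:main}
Let $(\mu_t)_{t>0}$ be a convolution semigroup of measures with all moments. Either all $\mu_t$ are determinate or all $\mu_t$ are indeterminate.
\end{theorem}

To see what is at stake, recall the L\'evy--Khintchine formula \cite{Sato}: the Fourier transforms $\hat\mu_t(\xi)=\int e^{i\xi x}\,d\mu_t(x)$ of a convolution semigroup have the form $\hat\mu_t=e^{t\psi}$ with
\begin{equation}\label{eq:LK}
\psi(\xi)=ib\xi-\tfrac12\sigma^2\xi^2+\int\big(e^{i\xi y}-1-i\xi y\,1_{\{|y|<1\}}\big)\,\nu(dy).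
\end{equation}
Here $b\in\mathbb R$ is the drift, $\sigma^2\ge0$ is the Gaussian part, and $\nu$, the \emph{L\'evy measure}, is a positive measure on $\mathbb R\setminus\{0\}$ with $\int\min(1,y^2)\,\nu(dy)<\infty$. The basic example with jumps is $\mu_t=\operatorname{Poi}(t\lambda)$, where for a finite measure $\lambda$ of mass $|\lambda|$
\[
\operatorname{Poi}(\lambda)=e^{-|\lambda|}\sum_{m\ge0}\frac{\lambda^{*m}}{m!},\qquad \lambda^{*0}=\delta_0 .
\]
This is the law of the sum of a Poisson number of independent jumps, and its Fourier transform is $\exp\int(e^{i\xi y}-1)\,\lambda(dy)$.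

One half of Theorem~\ref{thm:main} is easy. Since $\mu_t=\mu_s*\mu_{t-s}$, indeterminacy passes from $\mu_s$ to $\mu_t$ for $t>s$ (Lemma~\ref{lem:elementary}(c)). So there is a critical time $t_c\in[0,\infty]$ such that $\mu_t$ is determinate for $t<t_c$ and indeterminate for $t>t_c$, and the theorem says that $t_c$ is $0$ or $\infty$. Both values occur. If $\nu$ has bounded support, as for the Gaussian and the Poisson semigroup, then every $\mu_t$ has exponential moments and is determinate (see Section~\ref{sec:background}). If $\lambda$ is itself indeterminate, then every $\operatorname{Poi}(t\lambda)$ is indeterminate, because it dominates $te^{-t|\lambda|}\lambda$ (Lemma~\ref{lem:elementary}(b)). An example is $\lambda(dx)=e^{-x^{1/4}}dx$ on $(0,\infty)$, which has the same moments as $e^{-x^{1/4}}(1+\sin x^{1/4})\,dx$: the substitution $x=v^4$ gives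
\[
\int_0^\infty x^ne^{-x^{1/4}}\sin x^{1/4}\,dx=4\operatorname{Im}\int_0^\infty v^{4n+3}e^{-(1-i)v}\,dv=4\,(4n+3)!\,\operatorname{Im}(1-i)^{-4n-4}=0,
\]
because $(1-i)^4=-4$. In both cases the answer is decided by $\nu$ alone and $t$ enters only through constants, which suggests the conjecture. There is also a reason for doubt. Passing from $\operatorname{Poi}(t\lambda)$ to $\operatorname{Poi}(s\lambda)$ with $s<t$ multiplies the $m$-th term by $(s/t)^m$, up to a constant, so no comparison of the two measures is available; and Example~\ref{ex:threshold} exhibits a family $\sum_nt^nc_n\delta_{x_n}$ in which such a geometric change of the weights does switch determinacy at a value $0<t<\infty$. The proof must therefore use the convolution structure.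

Theorem~\ref{thm:main} is a special case of a comparison theorem, in which the large jumps may also be moved by a bounded amount.

\begin{theorem}\label{thm:comparison}
Let $(\mu_t)$ and $(\mu'_t)$ be convolution semigroups of measures with all moments, with L\'evy measures $\nu$ and $\nu'$. Suppose that there are $\rho,c_0>0$, $\Delta_0<\infty$ and a positive measure $\Gamma$ on $\mathbb R\times(\mathbb R\setminus\{0\})$ such that the first marginal of $\Gamma$ is $\nu|_{\{|y|\ge\rho\}}$, that $|y-y'|\le\Delta_0$ for $\Gamma$-almost every $(y,y')$, and that the second marginal $\lambda$ of $\Gamma$ satisfies $c_0\lambda\le\nu'$. If some $\mu_t$ is indeterminate, then every $\mu'_s$, $s>0$, is indeterminate.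
\end{theorem}

The bound on the displacement cannot be dropped: for $\nu(dy)=e^{-y^{1/4}}dy$ on $(0,\infty)$, moving every jump $y\ge1$ to $y'=1$ leads from the indeterminate laws $\operatorname{Poi}(t\nu)$ to the determinate laws $\operatorname{Poi}(s\delta_1)$.

\begin{corollary}\label{cor:stability}
Let $\mu,\mu'$ be infinitely divisible laws with all moments and L\'evy measures $\nu,\nu'$. In each of the following cases $\mu$ and $\mu'$ are both determinate or both indeterminate.
\begin{enumerate}
\item[(a)] There are $0<c\le C<\infty$ with $c\,\nu\le\nu'\le C\nu$ outside a bounded set. In particular, determinacy does not depend on the drift, the Gaussian part, or the restriction of the L\'evy measure to a bounded set.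
\item[(b)] There are $\rho>0$, $R\ge0$, $\Delta_0<\infty$ and a measurable $\varphi$ with $|\varphi(y)-y|\le\Delta_0$ such that, on $\{|y|>R\}$, $\nu'$ coincides with the image of $\nu|_{\{|y|\ge\rho\}}$ under $\varphi$. An example is the rounding of the large jumps to a lattice.
\end{enumerate}
\end{corollary}

Section~\ref{sec:background} collects the standard facts, among them the description of indeterminacy by an inequality $|q(i)|^2\le C\int|q|^2\,d\mu$ for polynomials $q$. Section~\ref{sec:model} explains the method for integer jumps. The proof occupies Sections~\ref{sec:interpolation}--\ref{sec:proofs}.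

\medskip
\noindent\emph{Conventions.} Polynomials have complex coefficients unless they are called real, and $\|q\|_\mu^2=\int|q|^2\,d\mu$. The letter $i$ is always the imaginary unit. We round by $[y]=\lfloor y+\frac12\rfloor$, so that $|[y]-y|\le\frac12$. The letter $C$ denotes finite constants that may change from line to line; they never depend on the polynomial under consideration, on its degree, or on the exceptional set $E$.

\section{Background}\label{sec:background}

\subsection*{Infinitely divisible laws}

A probability measure is \emph{infinitely divisible} if for every $n$ it is the $n$-fold convolution power of a probability measure. We use the following facts; see \cite[Theorems 7.10, 8.1, 25.3, 25.17]{Sato}. Every $\mu_t$ of a convolution semigroup is infinitely divisible, and every infinitely divisible law is the member $\mu_1$ of exactly one convolution semigroup, whose L\'evy measure is called the L\'evy measure of the law. The triplet $(b,\sigma^2,\nu)$ in \eqref{eq:LK} is unique, and every triplet occurs; the law $\mu_t$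 has the triplet $(tb,t\sigma^2,t\nu)$. Being an exponential, the Fourier transform of an infinitely divisible law has no zeros. The law $\mu_t$ has all moments if and only if the finite measure
\[
\nu_1=\nu|_{\{|y|\ge1\}}
\]
has all moments.

A finite part of the L\'evy measure can be split off. If $\lambda$ is a finite measure with $\lambda\le\nu$, then $\psi(\xi)-\int(e^{i\xi y}-1)\,\lambda(dy)$ is of the form \eqref{eq:LK} with $\nu-\lambda$ in place of $\nu$ and $b-\int_{|y|<1}y\,\lambda(dy)$ in place of $b$. Hence
\begin{equation}\label{eq:split}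
\mu_t=\operatorname{Poi}(t\lambda)*\theta_t,\qquad\theta_t\text{ infinitely divisible with L\'evy measure }t(\nu-\lambda),
\end{equation}
and $\theta_t$ has all moments if $\mu_t$ has, since $\nu-\lambda\le\nu$. For $\lambda=\nu_1$ we write $\mu_t=\tau_t*\operatorname{Poi}(t\nu_1)$ and let $R_t$ be a random variable with law $\tau_t$; it collects the drift, the Gaussian part and the small jumps. It satisfies
\[
\log\mathbb Ee^{sR_t}=t\Big(bs+\tfrac12\sigma^2s^2+\int_{|y|<1}(e^{sy}-1-sy)\,\nu(dy)\Big),\qquad s\in\mathbb R .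
\]
For $|y|<1$ we have $|e^{sy}-1-sy|\le\frac12s^2y^2e^{|s|}$, and each of $|s|$, $s^2$, $\frac12 s^2e^{|s|}$ is at most $e^{2|s|}$. So there is a constant $C_0$ with
\begin{equation}\label{eq:smalljumps}
\mathbb Ee^{s|R_t|}\le\mathbb Ee^{sR_t}+\mathbb Ee^{-sR_t}\le2\exp(tC_0e^{2s}),\qquad s\ge0,\ t>0 .
\end{equation}
If $\nu$ has bounded support, then also $\int e^{|x|}\,d\operatorname{Poi}(t\nu_1)\le\exp\big(t\int e^{|y|}\,d\nu_1\big)<\infty$, and therefore $\int e^{|x|}\,d\mu_t<\infty$.

Finally, $1+|x+y|\le(1+|x|)(1+|y|)$ gives, for every finite measure $\lambda$,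
\begin{equation}\label{eq:submult}
\int(1+|x|)^d\,d\lambda^{*m}\le\Big(\int(1+|y|)^d\,d\lambda\Big)^m,\qquad d,m\ge0 .
\end{equation}

\subsection*{Determinacy}

\begin{lemma}\label{lem:elementary}
Let $\mu,\mu_0,\theta$ be measures with all moments.
\begin{enumerate}
\item[(a)] If $\int e^{\varepsilon|x|}\,d\mu<\infty$ for some $\varepsilon>0$, then $\mu$ is determinate.
\item[(b)] If $\mu\ge c\mu_0$ with $c>0$ and $\mu_0$ is indeterminate, then $\mu$ is indeterminate.
\item[(c)] If $\mu_0$ is indeterminate and $\theta$ is infinitely divisible, then $\mu_0*\theta$ is indeterminate.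
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\mu'$ has the moments of $\mu$, then $\int\cosh(\varepsilon x)\,d\mu'=\sum_n\varepsilon^{2n}s_{2n}(\mu)/(2n)!=\int\cosh(\varepsilon x)\,d\mu<\infty$. So $\hat\mu$ and $\hat\mu'$ are holomorphic in the strip $|\operatorname{Im}\xi|<\varepsilon$ and have the same derivatives at $0$; hence they are equal. For (b) and (c) let $\mu_0'\ne\mu_0$ have the moments of $\mu_0$. Then $(\mu-c\mu_0)+c\mu_0'$ is a positive measure different from $\mu$ with the moments of $\mu$. The measures $\mu_0'*\theta$ and $\mu_0*\theta$ have the same moments by the binomial formula, and they differ because $\hat\theta$ has no zeros.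
\end{proof}

By (a) and the remark after \eqref{eq:smalljumps},
\begin{equation}\label{eq:unbounded}
\text{if some $\mu_t$ is indeterminate, then $\nu$ has unbounded support.}
\end{equation}

The definition of indeterminacy asks for a second measure, which is hard to construct. The classical theory replaces it by an inequality for polynomials. For a measure $\mu$ with all moments and $z\in\mathbb C$ put
\[
K_\mu(z)=\sup\{|q(z)|^2:\ q\text{ a polynomial},\ \|q\|_\mu\le1\}\in[0,\infty].
\]
If $\mu$ has infinite support, let $p_0,p_1,\dots$ be its real orthonormal polynomials, $\deg p_n=n$. Expanding $q$ in the $p_n$ and using the Cauchy--Schwarz inequality, we find $K_\mu(z)=\sum_n|p_n(z)|^2$.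

\begin{proposition}\label{prop:K}
A measure $\mu$ with all moments is indeterminate if and only if $K_\mu(i)<\infty$. In that case, for every $\varepsilon>0$ there is $C_\varepsilon$ with
\begin{equation}\label{eq:mintype}
K_\mu(z)\le C_\varepsilon e^{\varepsilon|z|},\qquad z\in\mathbb C .
\end{equation}
\end{proposition}

\begin{proof}
If the support is finite, $\mu$ is determinate by Lemma~\ref{lem:elementary}(a), and $K_\mu(i)=\infty$ because the polynomial with simple zeros at the atoms has norm $0$ and does not vanish at $i$. Let the support be infinite. By \cite[Chapters 1--2]{Akhiezer}, $\mu$ is indeterminate if and only if $K_\mu(z_0)<\infty$ for some nonreal $z_0$, and then $K_\mu<\infty$ on $\mathbb C$, the sum $\sum_np_n(z)p_n(w)$ is entire in each variable, and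
\[
\sum_np_n(z)p_n(w)=c\,\frac{B(z)D(w)-D(z)B(w)}{z-w}
\]
with a constant $c$ and the Nevanlinna functions $B,D$. These are entire functions of at most minimal exponential type, that is, $|B(z)|+|D(z)|\le C e^{\delta|z|}$ for every $\delta>0$ with $C$ depending on $\delta$ (M.~Riesz; see \cite[Theorem 2.4.3]{Akhiezer}). Fix $z$. At $w=\bar z$ the left side equals $K_\mu(z)$. On the circle $|w-\bar z|=2|\operatorname{Im}z|+1$ we have $|w-z|\ge1$ and $|w|\le3|z|+1$, so the right side is at most $Ce^{\delta(4|z|+1)}$ there. The maximum principle with $\delta=\varepsilon/4$ gives \eqref{eq:mintype}.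
\end{proof}

So $\mu$ is indeterminate exactly when $|q(i)|^2\le C\|q\|_\mu^2$ for all polynomials $q$. The following example shows how fragile this inequality is when the support is thin.

\begin{example}\label{ex:threshold}
For $t>0$ let $m_t=\sum_{n\ge0}t^n2^{-n(n+1)}\delta_{2^n}$, a measure with all moments.

\emph{For $t<1$, $m_t$ is determinate.} Let $q_N(x)=\prod_{j=0}^N(1-2^{-j}x)$. Then $|q_N(i)|\ge1$, $q_N(2^n)=0$ for $n\le N$, and $|q_N(2^n)|\le\prod_{j=0}^N2^{n-j}\le2^{n(n+1)/2}$ for $n>N$. Hence $\|q_N\|^2_{m_t}\le\sum_{n>N}t^n\to0$ and $K_{m_t}(i)=\infty$.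

\emph{For $t>1$, $m_t$ is indeterminate.} Let $\deg q\le N$ and interpolate at $2^0,\dots,2^N$: $q(i)=\sum_{n\le N}\ell_n(i)q(2^n)$ with $|\ell_n(i)|=\prod_{j\ne n}|1-2^{-j}i|/|2^{n-j}-1|$. The numerator is at most $\prod_{j\ge0}(1+4^{-j})^{1/2}<\infty$, and the denominator is $\prod_{r=1}^n(2^r-1)\prod_{r=1}^{N-n}(1-2^{-r})\ge c^22^{n(n+1)/2}$ with $c=\prod_{r\ge1}(1-2^{-r})>0$. By the Cauchy--Schwarz inequality, $|q(i)|^2\le C\|q\|^2_{m_t}\sum_nt^{-n}$.

\emph{For $1<t<4$, deleting the atom at $1$ makes $m_t$ determinate.} Omit the factor $j=0$ from $q_N$. Now $|q_N(2^n)|\le2^{n(n-1)/2}$ for $n>N$, and the squared norm with respect to the remaining measure is at most $\sum_{n>N}(t/4)^n\to0$.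
\end{example}

\section{The method for integer jumps}\label{sec:model}

This section is an outline with the decisive computations; complete proofs follow in greater generality. Let $\lambda$ be a finite measure on $\mathbb Z$ with all moments and $w=\lambda(\{1\})>0$, let $\mu_t=\operatorname{Poi}(t\lambda)$, and suppose that $\mu_1$ is indeterminate:
\begin{equation}\label{eq:model}
|q(i)|^2\le C\sum_{m\ge0}\frac1{m!}\int|q|^2\,d\lambda^{*m}.
\end{equation}
We want the same inequality with the weights $s^m/m!$ for all small $s$. To treat all $s$ at once we aim at weights below all of these. For $\alpha>0$ and a finite measure $\lambda$ put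
\begin{equation}\label{eq:Malpha}
M_\alpha(\lambda)=\sum_{m\ge0}(m!)^{-1-\alpha}\lambda^{*m}.
\end{equation}
By \eqref{eq:submult} it has all moments when $\lambda$ has. Since $(m!)^{-\alpha}\le Cs^m$, we have $M_\alpha(\lambda)\le C\operatorname{Poi}(s\lambda)$, so indeterminacy of $M_\alpha(\lambda)$ for one $\alpha>0$ settles the present case by Lemma~\ref{lem:elementary}(b).

\subsection*{Fractional powers gain a power of the factorial}
Suppose that \eqref{eq:model} could be applied to ``$u^{2/3}$'' for a polynomial $u$. Write $1/m!=[(m!)^{-1-\alpha}]^{2/3}[(m!)^{2\alpha-1}]^{1/3}$ and use H\"older's inequality with exponents $3/2$ and $3$: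
\[
|u(i)|^{4/3}\le C\sum_m\frac1{m!}\int|u|^{4/3}\,d\lambda^{*m}\le C\,\|u\|_{M_\alpha(\lambda)}^{4/3}\Big(\sum_m(m!)^{2\alpha-1}|\lambda|^m\Big)^{1/3}.
\]
For $\alpha<\frac12$ the last series converges, and $M_\alpha(\lambda)$ would be indeterminate.

A polynomial substitute for $u^{2/3}$ is obtained by removing every third zero. Take the simplest configuration: $u$ has the zeros $0<\zeta_1<\dots<\zeta_{3N}$, and $x\ge\zeta_{3N}+\frac12$. Let $q=u/\prod_{n=1}^N(\,\cdot-\zeta_{3n})$, let $a(\zeta)=|x-\zeta|/|i-\zeta|$, and let $r_1,r_2,r_3$ be the products of $a(\zeta_j)$ over $j\equiv1,2,3\pmod3$. Then $U=|u(x)|/|u(i)|=r_1r_2r_3$ and $|q(x)|/|q(i)|=U/r_3$. On $(0,x)$ the function $a$ is decreasing, so $a(\zeta_{3n+s})\le a(\zeta_{3n})$ for $s=1,2$ and $1\le n<N$. Only the factors $a(\zeta_s)\le x$ and $a(\zeta_{3N})\ge1/(2+2x)$ remain unpaired, and therefore $r_s\le2(1+x)^2r_3$. Thus $U\le4(1+x)^4r_3^3$ and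
\[
\frac{|q(x)|}{|q(i)|}\le2(1+x)^{4/3}\Big(\frac{|u(x)|}{|u(i)|}\Big)^{2/3}.
\]
The error factor is polynomial in $x$ and independent of the degree, so by \eqref{eq:submult} it is harmless in H\"older's inequality. Such a bound must fail near a removed zero: if $x=\zeta_{3n}$, then $u(x)=0\ne q(x)$. We therefore have to discard the set $E$ of integers nearest to the removed zeros. It suffices to treat polynomials $u$ that are nearly extremal for $K_{M_\alpha(\lambda)}(i)$, and these can be chosen with real zeros and an integer strictly between any two consecutive zeros (Lemma~\ref{lem:extremal}). Removed zeros are then more than $2$ apart, and $E$ contains no two consecutive integers.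

\subsection*{Sampling off $E$ loses only a small power}
We need \eqref{eq:model} with the integrals restricted to $\mathbb Z\setminus E$, uniformly in $E$. By the last part of Example~\ref{ex:threshold}, a general indeterminate measure need not survive the loss of even one atom. Here the semigroup helps: a value $q(x)$ can be recovered from values at points reached from $x$ by a few more jumps. Each pair $\{x+2b,x+2b+1\}$, $1\le b\le k$, contains a point outside $E$. Interpolation at these $k$ points (Lemma~\ref{lem:interpolation}) gives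
\[
|q(x)|^2\le C_1^k\sum_{j=2}^{2k+1}|q(x+j)|^21_{\{x+j\notin E\}}+C_*e^{-2k}\int|q(x+y)|^2\,d\mu_1(y).
\]
Integrate against $\mu_l\le\sum_n(l^n/n!)\lambda^{*n}$, and put $N_l=\|q\|^2_{\mu_l}$, $I_m=\int_{\mathbb Z\setminus E}|q|^2\,d\lambda^{*m}$. A shift by $j$ is $j$ jumps of size one: $\delta_j*\lambda^{*n}\le w^{-j}\lambda^{*(n+j)}$. With $1/(m-j)!\le2^mj!/m!$ and $\mu_l*\mu_1=\mu_{l+1}$ we obtain, for a constant $B$,
\[
N_l\le(Bk)^{3k}\sum_m\frac{(2l)^m}{m!}I_m+C_*e^{-2k}N_{l+1}.
\]
The remainder $N_{l+1}$ is not controlled by $N_l$, so we iterate through all levels $l=1,2,\dots$, with $k_l$ nodes at level $l$. The coefficient of $I_m$ in the resulting bound for $N_1$ is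
\[
\frac{2^m}{m!}\sum_lA_l\,(Bk_l)^{3k_l}\,l^m,\qquad A_l=\prod_{j<l}C_*e^{-2k_j}.
\]
If $k_l$ is constant, then $A_l=e^{-c(l-1)}$, and the term $l=m$ alone contains $e^{-cm}m^m\ge e^{-cm}m!$: the whole factorial is lost. If $k_l$ grows like $l^p$, then $A_l$ decays like $\exp(-2l^{p+1}/(p+1))$, which absorbs the cost $(Bk_l)^{3k_l}=\exp(O(l^p\log l))$, and the sum over $l$ is at most $C^{m+1}(m!)^{1/(p+1)}$ (Lemma~\ref{lem:weights}). So \eqref{eq:model} holds off $E$ with the weights $C^m(m!)^{\eta-1}$, $\eta=1/(p+1)$. In H\"older's inequality the exponent $2\alpha-1$ becomes $2\alpha-1+3\eta$, and $p=5$, $\eta=\alpha=\frac16$ make it $-\frac16<0$. The loss $\eta$ can be made as small as we like, whereas the gain from removing zeros is fixed.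

\subsection*{General jumps}
The spacing of the zeros came from the support being in $\mathbb Z$; for a general $\nu_1$ nothing prevents the zeros from clustering, and $E$ would not be sparse. So we round the jumps to integers in the sampling step (Section~\ref{sec:sampling}), remove zeros on the lattice (Section~\ref{sec:zeros}), and undo the rounding by a second interpolation (Section~\ref{sec:unrounding}). Rounding $n$ jumps moves their sum by a distance proportional to $n$, and bridging this distance requires about $\kappa n$ additional nodes, at the cost of a factor $(n!)^{12\kappa}$ with $\kappa>0$ small.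

\section{Interpolation against an indeterminate measure}\label{sec:interpolation}

The remainder in Lagrange interpolation involves the values of $q$ on a large circle. An indeterminate measure controls these values, by \eqref{eq:mintype}, at a subexponential cost.

\begin{lemma}\label{lem:interpolation}
Let $\mu$ be an indeterminate measure, $A\ge1$, $h>0$. There are constants $C_1\ge1$ and $C_*$, depending only on $\mu,A,h$, with the following property. If $k\ge1$ and $x,\xi_1,\dots,\xi_k\in\mathbb R$ satisfy
\begin{equation}\label{eq:nodes}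
|x-\xi_b|\le Ak,\qquad|\xi_b-\xi_{b'}|\ge h|b-b'|\qquad(1\le b,b'\le k),
\end{equation}
then for all polynomials $q$
\[
|q(x)|^2\le C_1^k\sum_{b=1}^k|q(\xi_b)|^2+C_*e^{-2k}\int|q(x+y)|^2\,d\mu(y).
\]
\end{lemma}

\begin{proof}
Let $\ell_b(x)=\prod_{b'\ne b}(x-\xi_{b'})/(\xi_b-\xi_{b'})$. Hermite's remainder formula states that
\[
q(x)-\sum_{b=1}^k\ell_b(x)q(\xi_b)=\frac1{2\pi i}\oint_{|\zeta|=9Ak}\frac{q(x+\zeta)}\zeta\prod_{b=1}^k\frac{x-\xi_b}{x+\zeta-\xi_b}\,d\zeta .
\]
Indeed, if $x$ is not a node, the residue at $\zeta=0$ is $q(x)$ and the residue at $\zeta=\xi_b-x$ is $-\ell_b(x)q(\xi_b)$; if $x$ is a node, both sides vanish. On the circle each factor of the product has modulus at most $Ak/(8Ak)$, so the product is at most $8^{-k}\le e^{-2k}$. The definition of $K_\mu$, applied to the polynomial $y\mapsto q(x+y)$, gives $|q(x+\zeta)|^2\le K_\mu(\zeta)\int|q(x+y)|^2\,d\mu(y)$, and \eqref{eq:mintype} with $\varepsilon=2/(9A)$ gives $K_\mu(\zeta)\le C_\varepsilon e^{2k}$ on the circle. So the squared modulus of the remainder is at most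 $C_\varepsilon e^{-4k}e^{2k}\int|q(x+y)|^2\,d\mu(y)$.

By \eqref{eq:nodes}, by $\binom{k-1}{b-1}\le2^{k-1}$, and by $k^{k-1}/(k-1)!=k^k/k!\le e^k$,
\[
|\ell_b(x)|\le\frac{(Ak/h)^{k-1}}{(b-1)!\,(k-b)!}\le\frac{(2Ak/h)^{k-1}}{(k-1)!}\le e^k\max(1,2A/h)^k .
\]
Now $|z+z'|^2\le2|z|^2+2|z'|^2$, the Cauchy--Schwarz inequality and $2k\le e^k$ give the claim with $C_1=e^3\max(1,2A/h)^2$ and $C_*=2C_\varepsilon$.
\end{proof}

Below, $A$ will be of order $1/\kappa$ with $\kappa$ small. This is why \eqref{eq:mintype} is needed for every $\varepsilon>0$.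

The iteration through the levels is best organized as one weighted sum, into which all remainders are absorbed. Fix an integer $p\ge2$ and put
\begin{equation}\label{eq:al}
a_l=\exp\Big(-2\sum_{j=1}^{l-1}j^p\Big)\le\exp\Big(-\frac{2(l-1)^{p+1}}{p+1}\Big),\qquad l\ge1,
\end{equation}
so that $a_1=1$ and $a_{l+1}=e^{-2l^p}a_l$; the inequality follows from $\sum_{j=1}^{l-1}j^p\ge\int_0^{l-1}s^p\,ds$. In the applications the nodes depend not only on the point $x$ but on all the jumps that add up to it, so we allow an underlying measure space.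

\begin{lemma}\label{lem:absorption}
Let $\mu,A,h,C_1,C_*$ be as in Lemma~\ref{lem:interpolation}, and let $k_0\ge1$ be an integer with $C_*e^{-2k_0}\le\frac12$. For each $l\ge1$ let $(\Omega_l,P_l)$ be a finite measure space with real measurable functions $X,\xi_1,\xi_2,\dots$ and an integer-valued measurable function $k\ge k_0+l^p$. Suppose that the image of $P_l$ under $X$ is $\mu^{*l}$ and that \eqref{eq:nodes} holds with $x=X$ almost everywhere. Then for all polynomials $q$
\[
|q(i)|^2\le2K_\mu(i)\sum_{l\ge1}a_l\int_{\Omega_l}C_1^k\sum_{b=1}^k|q(\xi_b)|^2\,dP_l .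
\]
\end{lemma}

\begin{proof}
Let $S=\sum_la_l\|q\|^2_{\mu^{*l}}$. By \eqref{eq:submult}, $\|q\|^2_{\mu^{*l}}$ grows at most geometrically in $l$, so $S<\infty$ by \eqref{eq:al}. Apply Lemma~\ref{lem:interpolation} at $x=X$, integrate against $P_l$, multiply by $a_l$ and sum. As $e^{-2k}\le e^{-2k_0}e^{-2l^p}$, the remainder terms add up to at most
\[
C_*e^{-2k_0}\sum_la_le^{-2l^p}\iint|q(x+y)|^2\,d\mu(y)\,d\mu^{*l}(x)=C_*e^{-2k_0}\sum_la_{l+1}\|q\|^2_{\mu^{*(l+1)}}\le\tfrac12S .
\]
Since $S$ is finite, $\frac12S$ may be subtracted from both sides. Finally $S\ge\|q\|^2_\mu\ge|q(i)|^2/K_\mu(i)$.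
\end{proof}

The price of $k$ nodes will be at most $(Bk)^{3k}$, and $k$ will be a sum of up to four terms of different origin. To separate them, put for $B\ge1$
\[
\Psi_B(s)=(B(1+s))^{3s},\qquad s\ge0 .
\]
This function is increasing, $\Psi_B\ge1$, and $(Bk)^{3k}\le\Psi_B(k)$. If $k\le s_1+\dots+s_4$ with $s_j\ge0$, then $k\le4\max_js_j$, hence
\begin{equation}\label{eq:Psiprod}
\Psi_B(k)\le\Psi_B(4s_1)\Psi_B(4s_2)\Psi_B(4s_3)\Psi_B(4s_4).
\end{equation}

\begin{lemma}\label{lem:weights}
Let $B\ge1$, $D\ge0$, $0<\kappa\le\frac14$ and $c\in\{1,2\}$. There is $C$ such that for all integers $n\ge0$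
\begin{align}
\Psi_B(4\kappa n)&\le C^n(n!)^{12\kappa},\label{eq:w1}\\
\sum_{l\ge1}a_l\,\Psi_B(4l^p)\,e^{Dl^2}\,l^{cn}&\le C^{n+1}(n!)^{c/(p+1)}.\label{eq:w2}
\end{align}
\end{lemma}

\begin{proof}
For $n\ge1$ we have $1+4\kappa n\le2n$ and $n^n\le e^nn!$, so $\Psi_B(4\kappa n)\le(2Bn)^{12\kappa n}\le(2Be)^{3n}(n!)^{12\kappa}$; for $n=0$ both sides of \eqref{eq:w1} equal $1$.

From $1+4l^p\le5l^p$ and $p\ge2$ we get $\Psi_B(4l^p)e^{Dl^2}\le\exp\big(12l^p(\log5B+p\log l)+Dl^p\big)\le e^{Cl^p\log(l+1)}$. Since $2(l-1)^{p+1}-l^{p+1}$ is asymptotic to $l^{p+1}$, \eqref{eq:al} gives $a_l\Psi_B(4l^p)e^{Dl^2}\le Cg(l)^2$ with $g(l)=\exp(-l^{p+1}/(2(p+1)))$. For $n\ge1$ the function $l^{cn}g(l)$ of $l>0$ is largest where $l^{p+1}=2cn$, so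
\[
l^{cn}g(l)\le(2cn)^{cn/(p+1)}\le(2ce)^{cn/(p+1)}(n!)^{c/(p+1)};
\]
for $n=0$ it is at most $1$. The remaining factor $g(l)$ is summable.
\end{proof}

\section{Sampling off a sparse set}\label{sec:sampling}

In this section and the next, $(\mu_t)$ is a convolution semigroup of measures with all moments, $\mu_{t_*}$ is indeterminate, and the large jumps are coupled to integers:
\begin{quote}
$\gamma$ is a finite measure on $\mathbb R\times\mathbb Z$ with first marginal $\nu_1$, and $|y-z|\le\Delta<\infty$ for $\gamma$-almost every $(y,z)$. Its second marginal $\tilde\nu$ satisfies $\tilde\nu(\mathbb Z\setminus\{0\})>0$.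
\end{quote}
The reader may think of the image of $\nu_1$ under $y\mapsto(y,[y])$, with $\Delta=\frac12$. The measure $\tilde\nu$ has all moments because $|z|\le|y|+\Delta$. Fix $y_0\in\mathbb Z\setminus\{0\}$ with $w_0=\tilde\nu(\{y_0\})>0$ and put $h=|y_0|$. The atom $y_0$ takes over the role of the jump of size one in Section~\ref{sec:model}. Accordingly, a set $E\subset\mathbb Z$ is called \emph{$y_0$-free} if there is no $z$ with $z\in E$ and $z+y_0\in E$.

\begin{proposition}\label{prop:sampling}
For every $\eta\in(0,1)$ there is $C$ such that for all $y_0$-free sets $E\subset\mathbb Z$ and all polynomials $q$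
\[
|q(i)|^2\le C\sum_{m\ge0}C^m(m!)^{\eta-1}\int_{\mathbb Z\setminus E}|q|^2\,d\tilde\nu^{*m}.
\]
\end{proposition}

The nodes must also bridge the displacement $R_t$ caused by drift, Gaussian part and small jumps. The cost $\Psi_B(4\kappa|R_t|)$ grows like $\exp(12\kappa|R_t|\log|R_t|)$, so a single exponential moment of $R_t$ would not pay for it; \eqref{eq:smalljumps} does.

\begin{lemma}\label{lem:R}
Let $B\ge1$ and $0<\kappa\le\frac1{96}$. There is $C$ with $\mathbb E\Psi_B(4\kappa|R_t|)\le Ce^{C_0^2t^2}$ for all $t>0$.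
\end{lemma}

\begin{proof}
As $12\kappa\le\frac18$, we have $\Psi_B(4\kappa v)\le\exp\big(\frac18v\log(1+v)+\frac18v\log B\big)$ for $v\ge0$. Markov's inequality and \eqref{eq:smalljumps} with $s=\frac14\log(1+v)$ give
\[
\mathbb P(|R_t|\ge v)\le2\exp\big(tC_0\sqrt{1+v}-\tfrac14v\log(1+v)\big),\qquad tC_0\sqrt{1+v}\le C_0^2t^2+1+v .
\]
Splitting according to the integer part $v$ of $|R_t|$,
\[
\mathbb E\Psi_B(4\kappa|R_t|)\le\sum_{v\ge0}\Psi_B(4\kappa(v+1))\,\mathbb P(|R_t|\ge v)\le2e^{C_0^2t^2}\sum_{v\ge0}e^{\frac18(v+1)\log(v+2)-\frac14v\log(1+v)+C(v+1)} .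
\]
The exponent in the last series is $-\frac18v\log v+O(v)$, so the series converges.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sampling}]
The loss $(m!)^\eta$ is shared between the additional nodes and the levels. Choose $0<\kappa\le\min(\frac1{96},\frac\eta{24})$ and an integer $p\ge2$ with $\frac1{p+1}\le\frac\eta2$, so that $12\kappa+\frac1{p+1}\le\eta$. Put $A=(1+\Delta)/\kappa+3h$ and let $C_1,C_*,k_0$ be as in Lemma~\ref{lem:absorption} for $\mu=\mu_{t_*}$, $A$ and $h$.

\emph{The nodes.} Let $\Omega_l$ be the disjoint union over $n\ge0$ of the sets $(\mathbb R\times\mathbb Z)^n\times\mathbb R$, with points $((y_1,z_1),\dots,(y_n,z_n),r)$, and let $P_l$ be the probability measure whose restriction to the $n$-th set is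
\[
e^{-lt_*|\nu_1|}\,\frac{(lt_*)^n}{n!}\;\gamma^{\otimes n}\otimes\tau_{lt_*}.
\]
The image of $P_l$ under $X=r+y_1+\dots+y_n$ is $\tau_{lt_*}*\operatorname{Poi}(lt_*\nu_1)=\mu_{lt_*}=\mu_{t_*}^{*l}$. Put
\[
Z=z_1+\dots+z_n,\qquad k=k_0+l^p+\lceil\kappa(n+|r|)\rceil,\qquad\xi_b=Z+(2b+d_b)y_0,
\]
where $d_b=0$ if $Z+2by_0\notin E$ and $d_b=1$ otherwise. Since $E$ is $y_0$-free, $\xi_b\in\mathbb Z\setminus E$. For $b\ne b'$ we have $|\xi_b-\xi_{b'}|\ge h(2|b-b'|-1)\ge h|b-b'|$. For $b\le k$, almost everywhere,
\[
|X-\xi_b|\le|r|+\Delta n+(2k+1)h\le(1+\Delta)(n+|r|)+3kh\le Ak,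
\]
because $n+|r|\le k/\kappa$. So Lemma~\ref{lem:absorption} applies.

\emph{From nodes to convolution powers.} The integers $j=2b+d_b$, $1\le b\le k$, are distinct and lie in $[2,2k+1]$, so
\[
\sum_{b=1}^k|q(\xi_b)|^2\le\sum_{j=2}^{2k+1}|q(Z+jy_0)|^2\,1_{\{Z+jy_0\notin E\}} .
\]
The number $k$ depends only on $l,n,r$, so we may integrate first over the pairs $(y_a,z_a)$. The image of $\gamma^{\otimes n}$ under $Z$ is $\tilde\nu^{*n}$, and $\tilde\nu\ge w_0\delta_{y_0}$ gives $\delta_{jy_0}*\tilde\nu^{*n}\le w_0^{-j}\tilde\nu^{*(n+j)}$. Dropping the factor $e^{-lt_*|\nu_1|}\le1$ and collecting the terms with $n+j=m$, we get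
\[
|q(i)|^2\le2K_{\mu_{t_*}}(i)\sum_mH_m\int_{\mathbb Z\setminus E}|q|^2\,d\tilde\nu^{*m},\qquad
H_m=\sum_{l\ge1}\sum_{n+j=m}a_l\frac{(lt_*)^n}{n!}\,\mathbb E\big[C_1^kw_0^{-j}1_{\{2\le j\le2k+1\}}\big],
\]
where now $k=k_0+l^p+\lceil\kappa(n+|R_{lt_*}|)\rceil$. The numbers $H_m$ do not depend on $q$ or $E$. It remains to show that $m!\,H_m\le C^{m+1}(m!)^\eta$.

\emph{The coefficients.} We have $m!/n!=\binom mjj!\le2^mj!$. If $j\le2k+1$, then $j\le3k$ and $C_1^kw_0^{-j}j!\le(Bk)^{3k}\le\Psi_B(k)$ with $B=3C_1\max(1,1/w_0)$. Since $k\le(k_0+1)+l^p+\kappa n+\kappa|R_{lt_*}|$, the inequalities \eqref{eq:Psiprod} and \eqref{eq:w1} and Lemma~\ref{lem:R} yield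
\[
\mathbb E\Psi_B(k)\le C^{n+1}(n!)^{12\kappa}\,\Psi_B(4l^p)\,e^{C_0^2t_*^2l^2}.
\]
For given $m$ and $n$ there is one value of $j$. So \eqref{eq:w2} with $c=1$ and $D=C_0^2t_*^2$ gives
\[
m!\,H_m\le2^m\sum_{n\le m}C^{n+1}(n!)^{12\kappa}\sum_la_l\Psi_B(4l^p)e^{Dl^2}l^n\le2^m\sum_{n\le m}C^{n+1}(n!)^{12\kappa+1/(p+1)}\le C^{m+1}(m!)^\eta.\qedhere
\]
\end{proof}

With $E=\emptyset$ the proposition only yields the indeterminacy of a measure with weights larger than Poisson weights, which is of no use. Its value lies in the uniformity in $E$.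

\section{Removing zeros}\label{sec:zeros}

To bound $K_M(i)$ for a measure $M$ on $\mathbb Z$ we need control of the zeros of the test polynomial. The extremal polynomial of degree $N$ is the reproducing kernel at $i$, which has complex coefficients. Its real and imaginary parts are real polynomials that inherit an orthogonality relation, and this relation locates their zeros as for orthogonal polynomials.

\begin{lemma}\label{lem:extremal}
Let $M$ be a measure on $\mathbb Z$ with all moments and infinite support, let $p_n$ be its real orthonormal polynomials and $K_N=\sum_{n\le N}|p_n(i)|^2>0$. For every $N\ge2$ there is a real polynomial $u$ with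
\begin{equation}\label{eq:u}
|u(i)|\ge\tfrac12K_N,\qquad\|u\|_M^2\le K_N,
\end{equation}
whose zeros are real and simple, with an integer strictly between any two consecutive zeros.
\end{lemma}

\begin{proof}
Let $Q(x)=\sum_{n\le N}\overline{p_n(i)}\,p_n(x)$. Then $Q(i)=K_N$, $\|Q\|_M^2=K_N$, and $\int f\,\overline Q\,dM=f(i)$ whenever $\deg f\le N$, as one sees by expanding $f$ in the $p_n$. Write $Q=u_1+iu_2$ with real polynomials $u_1,u_2$ of degree at most $N$. Since $K_N\le|u_1(i)|+|u_2(i)|$, one of them, call it $u$, has $|u(i)|\ge\frac12K_N$; and $|u|\le|Q|$ on $\mathbb R$ gives $\|u\|^2_M\le K_N$. For a real polynomial $g$ with $\deg g\le N-2$ the polynomial $f=(1+x^2)g$ vanishes at $i$, so $\int(1+x^2)g\,\overline Q\,dM=0$. Taking real and imaginary parts,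
\begin{equation}\label{eq:orth}
\int(1+x^2)\,g\,u\,dM=0\qquad\text{for all real }g\text{ with }\deg g\le N-2 .
\end{equation}

Suppose that $u=Gv$, where $v$ is a real polynomial and $G$ is a real quadratic with $G\ge0$ on the support of $M$. Then \eqref{eq:orth} with $g=v$ reads $\int(1+x^2)Gv^2\,dM=0$ with a nonnegative integrand. So $v$ vanishes at all points of the support except at most two, hence $v=0$ and $u=0$, contrary to \eqref{eq:u}. A nonreal zero $z_0$ of $u$ would give such a factorization with $G=(x-z_0)(x-\bar z_0)$. So would two real zeros $\zeta\le\zeta'$, counted with multiplicity, with no point of the support in the open interval $(\zeta,\zeta')$: take $G=(x-\zeta)(x-\zeta')$. As the support lies in $\mathbb Z$, the lemma follows.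
\end{proof}

The next lemma extends the computation of Section~\ref{sec:model} to arbitrary positions of $x$ and of the zeros. The function $a$ is no longer monotone, and it vanishes at $\zeta=x$; but after truncation from below, $\log a$ has total variation $O(\log(2+|x|))$, which serves the same purpose.

\begin{lemma}\label{lem:power}
Let $u\ne0$ be a polynomial whose zeros $\zeta_1<\dots<\zeta_d$ are real and simple. Let $L\ge2$ be an integer, $d'=\lfloor d/L\rfloor$, and $q(x)=u(x)/\prod_{n=1}^{d'}(x-\zeta_{nL})$. If $x\in\mathbb R$ and $|x-\zeta_{nL}|\ge\frac12$ for $1\le n\le d'$, then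
\begin{equation}\label{eq:power}
\frac{|q(x)|}{|q(i)|}\le(3+2|x|)^7\Big(\frac{|u(x)|}{|u(i)|}\Big)^{1-1/L}.
\end{equation}
\end{lemma}

\begin{proof}
Let $a(\zeta)=|x-\zeta|/\sqrt{1+\zeta^2}$, $f=\log a$ with $\log0=-\infty$, and $\beta=\log(3+2|x|)$. For $1\le s\le L$ let $r_s$ be the product of the $a(\zeta_j)$ with $j\equiv s\pmod L$, and let $U=r_1\cdots r_L=|u(x)|/|u(i)|$. Then $r_L>0$ and $|q(x)|/|q(i)|=U/r_L$. If $U=0$ there is nothing to prove, so let $U>0$.

By the Cauchy--Schwarz inequality $|x-\zeta|\le\sqrt{1+x^2}\sqrt{1+\zeta^2}$, so $f\le\beta$ everywhere. At a removed zero $\zeta=\zeta_{nL}$ we have $\delta=|x-\zeta|\ge\frac12$ and $\sqrt{1+\zeta^2}\le1+|x|+\delta$, so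
\[
a(\zeta)\ge\frac\delta{1+|x|+\delta}\ge\frac{1/2}{3/2+|x|}=e^{-\beta}.
\]
Let $f_*=\max(f,-\beta)$. It is continuous with values in $[-\beta,\beta]$, it satisfies $f\le f_*$, and $f=f_*$ at the removed zeros. The derivative
\[
f'(\zeta)=\frac1{\zeta-x}-\frac\zeta{1+\zeta^2}=\frac{1+x\zeta}{(\zeta-x)(1+\zeta^2)}
\]
changes sign only at $\zeta=x$ and, if $x\ne0$, at $\zeta=-1/x$. So $f_*$ is monotone on each of at most three intervals covering $\mathbb R$, and its total variation is at most $6\beta$.

Fix $s<L$ and pair $\zeta_{(n-1)L+s}$ with $\zeta_{nL}$ for $1\le n\le d'$. The intervals $(\zeta_{(n-1)L+s},\zeta_{nL})$ are disjoint, and at most one zero of class $s$, namely $\zeta_{d'L+s}$, is left unpaired. Therefore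
\[
\log r_s-\log r_L\le\sum_{n=1}^{d'}\big(f_*(\zeta_{(n-1)L+s})-f_*(\zeta_{nL})\big)+\beta\le7\beta .
\]
Multiplying over $s$ gives $U\le r_L^Le^{7L\beta}$, that is, $r_L\ge U^{1/L}e^{-7\beta}$, and $U/r_L\le e^{7\beta}U^{1-1/L}$.
\end{proof}

\begin{proposition}\label{prop:gain}
In the setting of Section~\ref{sec:sampling}, put $L=h+2$ and $\alpha=\frac1{2L}$. Then $M_\alpha(\tilde\nu)$ is indeterminate.
\end{proposition}

\begin{proof}
The measure $M=M_\alpha(\tilde\nu)$ lives on $\mathbb Z$, has all moments, and charges every $my_0$, $m\ge0$. By Proposition~\ref{prop:K} it suffices to bound $K_N$ uniformly in $N$. Let $N\ge2$, let $u$ be as in Lemma~\ref{lem:extremal} with zeros $\zeta_1<\dots<\zeta_d$, let $q$ be as in Lemma~\ref{lem:power}, and put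
\[
E=\{z\in\mathbb Z:\ z-\tfrac12<\zeta_{nL}\le z+\tfrac12\text{ for some }1\le n\le d'\}.
\]

\emph{$E$ is $y_0$-free}; this dictates the choice of $L$. Strictly between $\zeta_j$ and $\zeta_{j+L}$ lie $L$ different integers, so $\zeta_{j+L}-\zeta_j>L-1=h+1$: different removed zeros are more than $h+1$ apart. If $z$ and $z+y_0$ were both in $E$, the disjoint intervals $(z-\frac12,z+\frac12]$ and $(z+y_0-\frac12,z+y_0+\frac12]$ would contain two removed zeros at distance less than $h+1$.

Every $x\in\mathbb Z\setminus E$ is at distance at least $\frac12$ from all removed zeros, so \eqref{eq:power} holds on $\mathbb Z\setminus E$. Apply Proposition~\ref{prop:sampling} with $\eta=\frac1{2L}$ to $q$ and $E$, divide by $|q(i)|^2$, and insert \eqref{eq:power} and $3+2|x|\le3(1+|x|)$. With $\theta=1-\frac1L$,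
\[
|u(i)|^{2\theta}\le C\sum_mC^m(m!)^{\eta-1}\int|u|^{2\theta}(1+|x|)^{14}\,d\tilde\nu^{*m}.
\]
Write
\[
C^m(m!)^{\eta-1}=\big[(m!)^{-1-\alpha}\big]^\theta\big[C^{Lm}(m!)^{-\epsilon}\big]^{1/L},\qquad\epsilon=1-L\eta-(L-1)\alpha=1-\frac12-\frac{L-1}{2L}=\frac1{2L},
\]
and apply H\"older's inequality in the pair of variables $(m,x)$ with exponents $1/\theta$ and $L$:
\[
|u(i)|^{2\theta}\le C\,\|u\|_M^{2\theta}\Big(\sum_mC^{Lm}(m!)^{-\epsilon}\int(1+|x|)^{14L}\,d\tilde\nu^{*m}\Big)^{1/L}.
\]
By \eqref{eq:submult} the integral grows at most geometrically in $m$, and $\epsilon>0$; so the bracket is finite, and it does not depend on $N$. Now \eqref{eq:u} gives $(K_N/2)^{2\theta}\le CK_N^\theta$, that is, $K_N\le C$.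
\end{proof}

\section{Undoing the rounding}\label{sec:unrounding}

We now know that a lattice measure with weights $(m!)^{-1-\alpha}$ is indeterminate, and we want to return to jumps that are not integers. We interpolate once more, this time from lattice points to true sums of jumps, and the margin $(m!)^{-\alpha}$ pays for the loss. The original jump measure need not have an atom, so the nodes are generated by random jumps from a short interval not containing $0$. No exceptional set has to be avoided now.

\begin{proposition}\label{prop:unrounding}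
Let $\lambda$ be a finite measure on $\mathbb R$ with all moments and let $\tilde\nu$ be its image under $y\mapsto[y]$. Suppose that $\tilde\nu(\mathbb Z\setminus\{0\})>0$ and that $M_\alpha(\tilde\nu)$ is indeterminate for some $\alpha\in(0,1)$. Then $\operatorname{Poi}(s\lambda)$ is indeterminate for every $s>0$.
\end{proposition}

\begin{proof}
Fix $s>0$ and write $M=M_\alpha(\tilde\nu)$. Choose $\kappa\in(0,\frac14]$ and an integer $p\ge2$ with $12\kappa+\frac2{p+1}<\alpha$. Since $\lambda$ charges $\{|y|\ge\frac12\}$, its support contains a point $y_*\ne0$. Let $J=[y_*-\frac14|y_*|,\,y_*+\frac14|y_*|]$, $w=\lambda(J)>0$, $h'=\frac34|y_*|$, $g=\frac54|y_*|$ and $A=1+\frac1{2\kappa}+g$. Let $C_1,C_*,k_0$ be as in Lemma~\ref{lem:absorption} for $\mu=M$, $A$ and $h'$.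

\emph{Convolution powers of $M$.} Multiplying out, $M^{*l}=\sum_m(G^{(l)}_m/m!)\,\tilde\nu^{*m}$ with
\begin{equation}\label{eq:G}
G^{(l)}_m=(m!)^{-\alpha}\sum_{m_1+\dots+m_l=m}\Big(\frac{m!}{m_1!\cdots m_l!}\Big)^{1+\alpha}\le(m!)^{-\alpha}\,l^{(1+\alpha)m}\le(m!)^{-\alpha}\,l^{2m};
\end{equation}
we used that the multinomial coefficients add up to $l^m$, that $\sum x_j^{1+\alpha}\le(\sum x_j)^{1+\alpha}$ for $x_j\ge0$, and that $\alpha<1$.

\emph{The nodes.} Let $\Omega_l$ be the disjoint union over $m\ge0$ of the sets $\mathbb R^m\times J^{\mathbb N}$, with points $(y_1,\dots,y_m;v_1,v_2,\dots)$, and let $P_l$ be the measure whose restriction to the $m$-th set is $(G^{(l)}_m/m!)\,\lambda^{\otimes m}\otimes(w^{-1}\lambda|_J)^{\otimes\mathbb N}$. The image of $P_l$ under $X=[y_1]+\dots+[y_m]$ is $M^{*l}$; in particular $P_l$ is finite. Put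
\[
k=k(l,m)=k_0+l^p+\lceil\kappa m\rceil,\qquad\xi_b=y_1+\dots+y_m+v_1+\dots+v_b .
\]
All $v_j$ have the sign of $y_*$ and satisfy $h'\le|v_j|\le g$. Hence $|\xi_b-\xi_{b'}|\ge h'|b-b'|$, and $|X-\xi_b|\le\frac m2+gk\le Ak$ for $b\le k$, because $m\le k/\kappa$. The law of $v_1+\dots+v_b$ is at most $w^{-b}\lambda^{*b}$, so on the $m$-th set the image of $P_l$ under $\xi_b$ is at most $(G_m^{(l)}/m!)\,w^{-b}\lambda^{*(m+b)}$. Lemma~\ref{lem:absorption} gives
\[
|q(i)|^2\le2K_M(i)\sum_nW_n\int|q|^2\,d\lambda^{*n},\qquad W_n=\sum_{l\ge1}\ \sum_{\substack{m+b=n\\1\le b\le k(l,m)}}a_l\,\frac{G^{(l)}_m}{m!}\,C_1^kw^{-b}.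
\]

\emph{The coefficients.} We claim that $W_n\le Cs^n/n!$. For $m+b=n$ and $1\le b\le k$ we have $n!/m!\le2^{m+b}b!$, hence
\[
\frac{n!}{m!}\,s^{-n}C_1^kw^{-b}\le\Big(\frac2s\Big)^m\Big(\frac2{sw}\Big)^bb!\,C_1^k\le\Big(\frac2s\Big)^m(Bk)^k\le\Big(\frac2s\Big)^m\Psi_B(k)
\]
with $B=C_1\max(1,2/(sw))$. Since $k\le(k_0+1)+l^p+\kappa m$, \eqref{eq:Psiprod} and \eqref{eq:w1} give $\Psi_B(k)\le C^{m+1}(m!)^{12\kappa}\Psi_B(4l^p)$. For given $n$, $b$ is determined by $m$. Extending the sum to all $m\ge0$ and using \eqref{eq:G} and \eqref{eq:w2} with $c=2$, $D=0$, we obtain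
\[
n!\,s^{-n}W_n\le\sum_{m\ge0}C^{m+1}(m!)^{12\kappa-\alpha}\sum_la_l\Psi_B(4l^p)\,l^{2m}\le\sum_{m\ge0}C^{m+1}(m!)^{12\kappa+\frac2{p+1}-\alpha}<\infty,
\]
and the right side does not depend on $n$. Consequently
\[
|q(i)|^2\le C\sum_n\frac{s^n}{n!}\int|q|^2\,d\lambda^{*n}=Ce^{s|\lambda|}\,\|q\|^2_{\operatorname{Poi}(s\lambda)}
\]
for all polynomials $q$. The measure $\operatorname{Poi}(s\lambda)$ has all moments by \eqref{eq:submult}, so it is indeterminate by Proposition~\ref{prop:K}.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}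

\begin{proof}[Proof of Theorem~\ref{thm:comparison}]
Let $\mu_{t_*}$ be indeterminate. The dilation $x\mapsto x/\rho$ preserves determinacy and maps a convolution semigroup to a convolution semigroup whose L\'evy measure is the image of the original one. Dilating both semigroups and both coordinates of $\Gamma$, and replacing $\Delta_0$ by $\Delta_0/\rho$, we may assume $\rho=1$, so that the first marginal of $\Gamma$ is $\nu_1$. Since $\nu_1$ is finite with all moments and $|y'|\le|y|+\Delta_0$ almost everywhere, $\lambda$ is a finite measure on $\mathbb R\setminus\{0\}$ with all moments.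

Let $\gamma$ be the image of $\Gamma$ under $(y,y')\mapsto(y,[y'])$. Its first marginal is $\nu_1$, it is carried by $\{|y-z|\le\Delta_0+\frac12\}$, and its second marginal $\tilde\nu$ is the image of $\lambda$ under $y'\mapsto[y']$. If $\tilde\nu(\mathbb Z\setminus\{0\})$ were $0$, then $|y|\le\Delta_0+\frac12$ for $\nu_1$-almost every $y$, and $\nu$ would have bounded support, contrary to \eqref{eq:unbounded}. So we are in the setting of Section~\ref{sec:sampling} with $\Delta=\Delta_0+\frac12$. By Proposition~\ref{prop:gain}, $M_\alpha(\tilde\nu)$ is indeterminate for some $\alpha\in(0,1)$, and by Proposition~\ref{prop:unrounding}, $\operatorname{Poi}(sc_0\lambda)$ is indeterminate for every $s>0$. As $c_0\lambda\le\nu'$, \eqref{eq:split} gives $\mu'_s=\operatorname{Poi}(sc_0\lambda)*\theta_s$ with $\theta_s$ infinitely divisible with all moments. By Lemma~\ref{lem:elementary}(c), $\mu'_s$ is indeterminate.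
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:comparison} with $\mu'_t=\mu_t$, $\rho=c_0=1$, $\Delta_0=0$, and $\Gamma$ the image of $\nu_1$ under $y\mapsto(y,y)$; then $\lambda=\nu_1\le\nu$. If one $\mu_t$ is indeterminate, all are.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:stability}]
Write $\mu=\mu_1$ and $\mu'=\mu'_1$ for convolution semigroups with L\'evy measures $\nu,\nu'$. All their members have all moments, since this depends only on the L\'evy measure. We apply Theorem~\ref{thm:comparison} in both directions.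

(a) Choose $\rho$ so large that $c\nu\le\nu'\le C\nu$ on $\{|y|\ge\rho\}$. To pass from $\mu$ to $\mu'$, let $\Gamma$ be the image of $\nu|_{\{|y|\ge\rho\}}$ under $y\mapsto(y,y)$, with $c_0=c$. To pass from $\mu'$ to $\mu$, use $\nu'|_{\{|y|\ge\rho\}}$ in the same way, with $c_0=1/C$.

(b) To pass from $\mu$ to $\mu'$, put $\rho_1=\max(\rho,R+\Delta_0+1)$ and let $\Gamma$ be the image of $\nu|_{\{|y|\ge\rho_1\}}$ under $y\mapsto(y,\varphi(y))$. For $|y|\ge\rho_1$ we have $|\varphi(y)|\ge R+1$, so the second marginal is carried by $\{|y'|\ge R+1\}$, where it is at most the image of $\nu|_{\{|y|\ge\rho\}}$ under $\varphi$, which is $\nu'$ there. To pass from $\mu'$ to $\mu$, let $\Gamma$ be the image of the restriction of $\nu$ to $\{|y|\ge\rho,\ |\varphi(y)|\ge R+1\}$ under $y\mapsto(\varphi(y),y)$. Its first marginal is $\nu'|_{\{|y|\ge R+1\}}$, and its second marginal is carried by $\{|y|\ge\rho\}$ and is at most $\nu$. In both directions $c_0=1$ and the displacement is at most $\Delta_0$.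
\end{proof}

\begin{thebibliography}{9}

\bibitem{Akhiezer}
Akhiezer, \emph{The Classical Moment Problem}.

\bibitem{Problem}
\emph{On Infinitely Divisible Solutions To Indeterminate Moment Problems},
\texttt{http://www.math.ku.dk/\%7Eberg/manus/hongkong.pdf}.

\bibitem{Sato}
Sato, \emph{L\'evy Processes and Infinitely Divisible Distributions}.

\end{thebibliography}
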